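# A linear order whose spectrum is the set of nonlow degrees

## 1. Two theorems on the degrees with $\mathbf d'>\mathbf c$

**Theorem 1.** There is a linear order $\mathcal L$ with
$$\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\},$$
that is, a linear order whose spectrum is exactly the set of nonlow degrees.

**Theorem 2.** For a Turing degree $\mathbf c$, the set $\{\mathbf d:\mathbf d'>\mathbf c\}$ is the spectrum of a linear order if and only if $\mathbf c\le\mathbf 0'$.

Here are the words used in these statements.

**Definition (spectrum).** For a countable structure $\mathcal A$,
$$\mathrm{Spec}(\mathcal A)=\{\deg(\mathcal B):\mathcal B\cong\mathcal A,\ \mathcal B\text{ has domain }\omega\},$$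
where $\deg(\mathcal B)$ is the Turing degree of the atomic diagram of $\mathcal B$. For a linear order this is the degree of the relation $<$ on $\omega$.

**Definition (nonlow).** A degree $\mathbf d$ is nonlow if $\mathbf d'>\mathbf 0'$, and $\text{nonlow}_n$ if $\mathbf d^{(n)}>\mathbf 0^{(n)}$. Since $\mathbf d'\ge\mathbf 0'$ always, the degrees that are not nonlow are the low ones, $\mathbf d'=\mathbf 0'$.

So Theorem 1 asks for one isomorphism type of linear order that no low degree can build and that every other degree can build. The paper "Spectra of $\text{High}_n$ and $\text{Nonlow}_n$ Degrees" (http://home.gwu.edu/~harizanv/JLCfinal.pdf) is the source of the problem. There are two known results next to it. First, for every $n\ge2$ and every degree $\mathbf c$ some linear order has spectrum $\{\mathbf d:\mathbf d^{(n)}>\mathbf c\}$; with $\mathbf c=\mathbf 0^{(n)}$ this gives the $\text{nonlow}_n$ degrees for $n\ge 2$. Second, for every $\mathbf c$ there is a unary relation $\tilde R$ on the computable order $\mathbb Q$ such that the degrees of the images $f(\tilde R)$, under isomorphisms $f$ from $\mathbb Q$ onto computable structures, are exactly the $\mathbf d$ with $\mathbf d'>\mathbf c$; this degree spectrum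 of a relation is a different notion from $\mathrm{Spec}$. The case of linear orders and a single jump was posed as an open question. Theorem 1 answers it with yes, and Theorem 2 says for which $\mathbf c$ the single-jump statement holds.

## 2. Copies, jumps and adjacency

"Order" means countable linear order. I write $d$ both for a degree and for a fixed set in it. Everything effective is uniform in the evident parameters. We use the following textbook facts.

1. $\Sigma_2(X)$ means c.e. in $X'$. In particular $\Sigma_2(0')$ is the same as c.e. in $0''$, and $\Sigma_2(d')$ the same as c.e. in $d''$.
2. Limit lemma: $H\le_TX'$ if and only if $H$ is the pointwise limit of an $X$-computable sequence of approximations.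
3. A $\Pi_2(X)$ statement can be written $\exists^\infty s\,C(s)$ ("for infinitely many $s$") with $C\le_TX$.
4. Cantor: all nonempty countable dense orders without end points are isomorphic. Their type is $\eta$; hence $\eta+\eta\cong\eta\cong\eta+1+\eta$.

Set $\omega+1=\omega\cup\{\infty\}$, with $4+\infty=\infty$. A sequence of natural numbers converges to $\infty$ if it eventually exceeds every number, and it converges to $n\in\omega$ if it is eventually equal to $n$.

**Lemma 1.** If $d$ computes a copy with domain $\omega$ of a linear order $\mathcal L$, then $\mathbf d\in\mathrm{Spec}(\mathcal L)$.

*Proof.* Let $B\le_TD\in\mathbf d$ be a copy. For each $n$, interchange the names $2n$ and $2n+1$ if necessary, so that afterwards $2n<2n+1$ holds exactly when $n\in D$. The new copy is computable in $D$, and it computes $D$. $\square$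

So $\mathbf d\in\mathrm{Spec}(\mathcal L)$ simply means that $d$ computes a copy. The easiest orders can now be settled by hand. The orders $\mathbb Q$ and $\omega$ have computable copies, so every degree computes a copy and their spectra consist of all degrees. An order as in Theorem 1 can have no computable copy.

What makes low copies special? Write $\mathrm{Adj}(x,y)$ for "$x<y$ and nothing lies in between". If $M$ is a $d$-computable order on $\omega$, then $\mathrm{Adj}$ is $\Pi_1(d)$, hence computable in $d'$. If $d$ is low, then $\mathrm{Adj}$ is computable in $0'$. So every low copy appears in the countable list of pairs of $0'$-computable relations, to be read as "$<$ and $\mathrm{Adj}$". We must diagonalize against this list while any $d$ with $d'>0'$ can still build the order. For the building part we want to work with the oracle $d'$ and still end up with a $d$-computable order. That is the business of the next section.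

An *$n$-chain* is a sequence $x_1<\dots<x_n$ with $\mathrm{Adj}(x_i,x_{i+1})$ for all $i<n$.

## 3. Colored orders, and a jump gained by padding with $\eta$

Let $B_n$ be the $n$-element chain for $1\le n<\infty$, and let $B_\infty$ be $\omega^*$, the reverse of $\omega$.

**Definition (colored order).** A colored order is a countable linear order $K$ with a map $c:K\to\{1,2,\dots\}\cup\{\infty\}$. We put
$$T(K)=\sum_{k\in K}\bigl(\eta+B_{c(k)}+\eta\bigr)$$
and call the copies of $B_{c(k)}$ the *blocks* of $T(K)$.

Since $\eta$ has no end points, the adjacent pairs of $T(K)$ are exactly the adjacent pairs inside blocks. The last element of a block has no successor; the first element, if there is one, has no predecessor. For example, if $K$ is a single point of color $3$, then $T(K)=\eta+3+\eta$ has exactly two adjacent pairs. Color $1$ is invisible: if $K$ has two points, of colors $2$ and $1$ in this order, then $T(K)=\eta+2+\eta+\eta+1+\eta\cong\eta+2+\eta$. Later all colors will be at least $2$.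

**Definition (presentation).** An $X$-presentation of $K$ is an $X$-computable copy of the order on $\omega$ together with an $X$-computable $c(k,t)\in\{1,2,\dots\}$, nondecreasing in $t$, with $\sup_tc(k,t)=c(k)$.

So the color is only revealed from below. A toy case shows why $T$ gains a jump. Let $K=\omega$ with $c(k)=1$ if $k\in0'$ and $c(k)=2$ otherwise; this has a $0'$-presentation. To build $T(K)$ computably, start for each $k$ with two adjacent points, with dense orders growing on both sides. If $k$ enters $0'$, start filling the gap between the two points densely. The left point is then just one more point of the left copy of $\eta$, and a block of size $1$ remains. So mistakes are absorbed by $\eta$. The next lemma does this in general; mistakes about the order of $K$ must be absorbed as well.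

**Lemma 2.** If an infinite colored order $K$ has a $d'$-presentation, then $T(K)$ has a $d$-computable copy.

*Proof.*

**Step 1: one $d'$-computable structure that holds all the information.** We turn colors into elements. Enumerate, $d'$-computably and without repetition, all pairs $(k,n)$ with $n$ finite and $1\le n\le c(k)$, so that $(k,n)$ comes before $(k,n+1)$; this is possible because $c(k,t)$ grows to $c(k)$. Let $(k_h,n_h)$ be the $h$-th pair, and let $H$ be the $d'$-computable structure on $\omega$ with
$$h<_Hh'\iff k_h<_Kk_{h'}\ \text{ or }\ (k_h=k_{h'}\text{ and }n_h>n_{h'}),\qquad h\sim h'\iff k_h=k_{h'}.$$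
The class of $k$ has $c(k)$ elements, and its elements go downward in the order in which they are listed. So it has order type $B_{c(k)}$.

**Step 2: good approximations to $H$.** We want finite guesses that have the formal properties of $H$. Call a structure $(<,\sim)$ on $\{0,\dots,m-1\}$ *admissible* if $<$ is a linear order, $\sim$ is an equivalence relation with convex classes, and each $h$ is $<$-below all $h'<_\omega h$ with $h'\sim h$. (Here $<_\omega$ is the usual order of numbers.) Write $H{\restriction}m$ for the restriction to $\{0,\dots,m-1\}$. Every $H{\restriction}m$ is admissible, and restricting an admissible structure to an initial segment of $\omega$ keeps it admissible.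

There is a $d$-computable sequence of admissible structures $E^s$ on $\{0,\dots,s\}$ such that for each $m$ we have $E^s{\restriction}m=H{\restriction}m$ for all large $s$. Indeed, take the stage-$s$ approximation to $H{\restriction}(s+1)$ given by the limit lemma, keep its longest admissible initial part, and add the remaining numbers at the right end as singleton classes. For large $s$ the approximation is right on $\{0,\dots,m-1\}$, where it is admissible, so the part kept includes $\{0,\dots,m-1\}$.

**Step 3: the construction.** We build $L=\bigcup_sL_s$ and follow the guesses $E^s$. At stage $s$ we have a finite order $L_s$, an order preserving injection $f_s:(\{0,\dots,s\},E^s)\to L_s$, and a partition of $L_s$ into convex sets $I_s(\kappa)$, one for each class $\kappa$ of $E^s$, ordered as the classes are. Moreover $f_s[\kappa]\subseteq I_s(\kappa)$, and $f_s[\kappa]$ is convex in $L_s$. Start with $L_0=\{f_0(0)\}$. At stage $s+1$ let $m$ be the largest number $\le s+1$ with $E^{s+1}{\restriction}m=E^s{\restriction}m$. There is only one admissible structure on $\{0\}$, so $m\ge1$. Do the following three things.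

(i) *Cancel.* Keep $f(h)$ for $h<m$ and cancel $f(h)$ for $h\ge m$; the points stay in the order. A class of $E^s$ *survives* if it has a member $<m$; the class of $0$ always does. Give the interval of each nonsurviving class to the nearest surviving class on its left if there is one, and otherwise to the nearest surviving class on its right. The intervals remain convex and ordered as the classes of $E^{s+1}{\restriction}m$. What is left of each $f[\kappa]$ is still convex, because by admissibility the cancelled members of $\kappa$, which have larger index, lie to the left of the kept ones.

(ii) *Redefine.* For $h=m,\dots,s+1$ in turn, look at $E^{s+1}{\restriction}(h+1)$. If $h\sim h'$ for some $h'<_\omega h$, let $\kappa$ be the class of $h'$, insert a new point $f(h)$ immediately to the left of the leftmost point of $f[\kappa]$, and put it in $I(\kappa)$. This respects the order: by admissibility $h$ is below all of $\kappa$, and since classes are convex it is above all classes to the left of $\kappa$. If there is no such $h'$, insert a new point $f(h)$ between the intervals of the neighboring classes of $h$ (or at an end) and let $I(\{h\})=\{f(h)\}$.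

(iii) *Fill.* For each class $\kappa$ add to $I(\kappa)$ a new point below all of $I(\kappa)$, a new point above all of $I(\kappa)$, and a new point between any two neighboring points of $I(\kappa)$ that are not both in $f[\kappa]$.

All stated properties are preserved. The order of two points is fixed when both are present, so, numbering points as they appear, $L$ is a $d$-computable order on $\omega$.

**Step 4: the values $f(h)$ settle.** We need final positions for the elements of $H$. If $E^s{\restriction}(h+1)$ is constant for $s\ge s_h$ (with $s_h\ge h$), then at later stages $m\ge h+1$, so $f_s(h)$ is constant for $s\ge s_h$; call its value $f(h)$. If $E^s{\restriction}(h+1)\ne E^{s+1}{\restriction}(h+1)$, then $m\le h$, and $f(h)$ is cancelled and gets a new point as value. So: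
$$\text{a point equals }f_s(h)\text{ for at most one }h,\text{ and only on one interval of stages }s.\tag{1}$$

**Step 5: every point finds a final class.** For $x\in L_s$ let $o_s(x)$ be the $<_\omega$-least member of the class $\kappa$ with $x\in I_s(\kappa)$. If that class survives at stage $s+1$, then its least member is $<m$, the guesses agree below $m$, and so $o_{s+1}(x)=o_s(x)$. If it does not survive, $x$ is given to a surviving class, so $o_{s+1}(x)<m\le o_s(x)$. Hence $o_s(x)$ is nonincreasing in $s$ and has a limit $o(x)$. Since $E^s{\restriction}(o(x)+1)=H{\restriction}(o(x)+1)$ for large $s$, $o(x)$ is the $<_\omega$-least member of its $H$-class.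

For an $H$-class $\kappa$ with least member $o$, put $I(\kappa)=\{x:o(x)=o\}$. Looking at stages where finitely many given points have settled, we see that $L$ is the disjoint union of the sets $I(\kappa)$ and that these are convex and ordered as the $H$-classes. Also $f(h)\in I(\kappa)$ if and only if $h\in\kappa$, because for large $s$ the least member of the $E^s$-class of $h$ is the least member of its $H$-class. It remains to show $I(\kappa)\cong\eta+B_{|\kappa|}+\eta$.

Fix $\kappa$ and $o$. Let $s_o\ge o$ be such that $E^s{\restriction}(o+1)=H{\restriction}(o+1)$ for $s\ge s_o$, and for such $s$ let $\kappa_s$ be the class of $o$ in $E^s$; its least member is $o$, and $f_s(o)=f(o)$. From stage $s_o$ on, $m>o$ and the class of $o$ survives. So a point that is in $I_s(\kappa_s)$ with $s\ge s_o$ stays in $I_t(\kappa_t)$ for all $t\ge s$, and it belongs to $I(\kappa)$. Conversely each $x\in I(\kappa)$ is in $I_s(\kappa_s)$ for all large $s$.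

**Step 6: the block.** We show that $f[\kappa]$ is convex of type $B_{|\kappa|}$ with last element $f(o)$. Let $o=h_1<_\omega h_2<_\omega\cdots$ be the members of $\kappa$; they decrease in $H$. Suppose $h_{n+1}$ exists. For large $s$ the members of $\kappa_s$ of index $<h_{n+1}$ are exactly $h_1,\dots,h_n$, and those of larger index lie to the left of $h_{n+1}$ by admissibility. Since $f_s[\kappa_s]$ is convex in $L_s$, no point of $L_s$ lies between $f(h_{n+1})$ and $f(h_n)$. This holds for all large $s$, so the two points are adjacent in $L$.

**Step 7: the right part is $\eta$.** Let $R=\{x\in I(\kappa):x>f(o)\}$. Since $o$ is the least index in $\kappa_s$, $f(o)$ is the rightmost point of $f_s[\kappa_s]$ for all $s\ge s_o$. By the top points added in (iii), $R$ is nonempty and has no maximum. Given $x\in R$, at a late stage (iii) puts a point between $f(o)$ and its right neighbor in the interval, which is $\le x$ and is not in $f[\kappa]$; so $R$ has no minimum. Given $u<v$ in $R$, at a late stage $u\notin f[\kappa]$, and (iii) puts a point between $u$ and its right neighbor, which is $\le v$; so $R$ is dense. By Cantor's theorem $R\cong\eta$.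

**Step 8: the left part is $\eta$.** Let $P=\{x\in I(\kappa):x<f(h)\text{ for all }h\in\kappa\}$. By the convexity in Step 6, $I(\kappa)=P\cup f[\kappa]\cup R$. The left part is harder, since the block grows to the left and makes mistakes there. We need two facts.

*Fact (2): if $s\ge s_o$ and $x\in I_s(\kappa_s)$ lies to the left of $f_s[\kappa_s]$, then $x\in P$.* At later stages cancellations only remove points from $f[\kappa_t]$, never $f(o)$, and so leave the rest to the right of $x$. New values for the class are inserted immediately to the left of the current leftmost point, hence to the right of $x$. So $x$ is to the left of $f_t[\kappa_t]$ for all $t\ge s$. For $h\in\kappa$ and $t$ large, $f(h)=f_t(h)\in f_t[\kappa_t]$, so $x<f(h)$.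

*Fact (3): if $x\in P$, then for all large $s$ the point $x\in I_s(\kappa_s)$ lies to the left of $f_s[\kappa_s]$.* Suppose $x\in f_s[\kappa_s]$ for infinitely many $s$. By (1) there is one $h$ with $x=f_s(h)$ for all large $s$, so $x=f(h)$. Since $o(x)=o$, we get $h\in\kappa$, which contradicts $x\in P$. So $x\notin f_s[\kappa_s]$ for large $s$. As $f_s[\kappa_s]$ is convex and contains $f(o)>x$, $x$ is to its left.

By Fact (2) and the lowest points added in (iii), $P$ is nonempty and has no minimum. Given $x\in P$, Fact (3) says that at a late stage $x$ is to the left of $f[\kappa]$. Then (iii) puts a new point immediately to the left of the leftmost point of $f[\kappa]$; it is above $x$, and it is in $P$ by Fact (2). So $P$ has no maximum. Given $u<v$ in $P$, at a late stage $u\notin f[\kappa]$, and (iii) puts a new point between $u$ and its right neighbor, which is $\le v$. The new point is in $I(\kappa)$ and below $v\in P$, hence in $P$. So $P$ is dense, and $P\cong\eta$.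

Altogether $I(\kappa)\cong\eta+B_{|\kappa|}+\eta$ for every $H$-class. Since the class of $k$ has $c(k)$ elements, $L\cong T(K)$. $\square$

## 4. Words, shuffles and patterns

**Definition (shuffle).** For a nonempty countable set $\mathcal S$ of (colored) orders, $\mathrm{Sh}(\mathcal S)=\sum_{q\in\mathbb Q}S_q$, where every member of $\mathcal S$, and nothing else up to isomorphism, occurs as $S_q$ for a dense set of $q$.

By back-and-forth $\mathrm{Sh}(\mathcal S)$ is unique up to isomorphism. For instance, the shuffle of the one-point order alone is $\eta$. In the shuffle of a one-point order and a two-point chain, the adjacent pairs sit densely among single points. The advantage of a shuffle is that its type does not depend on a list of $\mathcal S$: any list, in any order and with any repetitions, leads to the same order.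

For $i\ge1$ let $w_i$ be the finite colored order (word) with colors $3,2,\dots,2,3$ with $i$ twos; so $w_1$ is $3\,2\,3$. For $Z\subseteq\{1,2,\dots\}$ let
$$D_Z=\mathrm{Sh}\bigl(\{2,3\}\cup\{w_i:i\in Z\}\bigr),$$
where $2$ and $3$ denote one-letter words. The set $Z$ is coded by which long words occur. The letters $2$ and $3$ are there to absorb the debris of words that were put in by mistake.

**Lemma 3.** Uniformly in a $\Sigma_2(X)$-index of $Z$, the colored order $D_Z$ has an $X$-computable copy, with $X$-computable colors.

*Proof.* Write $Z=\{i:\exists u\,\forall v\,R(i,u,v)\}$ with $R\le_TX$. At each stage we have a finite sequence of words, each of which is a one-letter word $2$ or $3$, or an "$(i,u)$-word", that is, a copy of $w_i$ that relies on the witness $u$. Start with one word $2$. At stage $t+1$, first break into its letters every $(i,u)$-word for which $\neg R(i,u,v)$ for some $v\le t$; from now on its letters count as one-letter words. Then, between any two neighboring words and at both ends, insert new words $2$, $3$, and an $(i,u)$-word for each $\langle i,u\rangle\le t$ with $i\ge1$ such that $R(i,u,v)$ for all $v\le t$.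

No point is ever removed or recolored, so the limit is $X$-computable with $X$-computable colors. Each word is broken at most once and its letters never, so every point lies in a final word. A final $(i,u)$-word has $R(i,u,v)$ for all $v$, so the final words are $2$, $3$, and $w_i$ with $i\in Z$. They are convex, since insertions happen only between words. Between any two final words, and beyond any final word on either side, final words of all types $2$, $3$, $w_i$ ($i\in Z$) occur: at a late stage all of them are inserted there, and for $i\in Z$ the $(i,u)$-word with a true witness $u$ is never broken. So the result is $D_Z$. $\square$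

How can we recognize $w_i$ inside $T(D_Z)$? By a configuration of adjacencies.

**Definition (pattern).** An *$i$-pattern* ($i\ge1$) in an order is an increasing tuple $\bar u$ split into consecutive groups $\bar u_0,\dots,\bar u_{i+1}$ of sizes $3,2,\dots,2,3$ such that

* ($\alpha$) consecutive elements within a group are adjacent;
* ($\beta$) for no $r\le i$ are there $z,z'$ with $\mathrm{last}(\bar u_r)\le z<z'\le\mathrm{first}(\bar u_{r+1})$ and $\mathrm{Adj}(z,z')$.

For example, $T(w_1)=\eta+3+\eta+\eta+2+\eta+\eta+3+\eta$ contains exactly eight elements that lie in blocks, and they form a $1$-pattern. In $T$ of the word $3\,3\,3$ the first two elements of the middle block cannot serve as the middle group: the second of them has a successor, and this violates ($\beta$).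

**Lemma 4.** Let $N$ be a convex subset of an order such that $N\cong\eta+T(D_Z)$, let $c\in N$, and let $J=\{x\in N:x<c\}$.

(a) If $J$ contains an $i$-pattern, then $i\in Z$.

(b) If $i\in Z$ and $J$ contains an element of a block of $T(D_Z)$, then $J$ contains an $i$-pattern.

*Proof.* Since $N$ is convex, adjacency between elements of $N$ means the same in $N$ and in the whole order. All blocks in $N$ have size $2$ or $3$.

(a) Let $\bar v$ be an $i$-pattern in $J$. By ($\alpha$) each group lies in one block, so groups of size $3$ are whole $3$-blocks. Neighboring groups $\bar v_r$, $\bar v_{r+1}$ lie in different blocks, since otherwise $\mathrm{last}(\bar v_r)$ would have a successor, which is $\le\mathrm{first}(\bar v_{r+1})$, against ($\beta$). A group $\bar v_r$ of size $2$ has $1\le r\le i$. If its last element had a successor, this would be $\le\mathrm{first}(\bar v_{r+1})$; if its first element had a predecessor, this would be $\ge\mathrm{last}(\bar v_{r-1})$; both are against ($\beta$). So groups of size $2$ are whole $2$-blocks. Finally no other block lies between neighboring groups, because every block has at least two elements and so contains an adjacent pair. Hence the groups correspond to consecutive,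 neighboring points of $D_Z$ with colors $3,2,\dots,2,3$. Between two different words of the shuffle $D_Z$ there are further words, so neighboring points lie in the same word, and all these points are in one word. This word contains $3\,2^i\,3$ as a convex segment. The one-letter words do not, and $w_j$ contains only two letters $3$, its first and its last, so the word is $w_i$ and $i\in Z$.

(b) Let $x\in J$ lie in a block, and let $W$ be the word of $D_Z$ to which the block belongs. A copy of $w_i$ occurs in $D_Z$ to the left of $W$. Its blocks lie to the left of $x$, hence in $J$. Take them as groups. Then ($\alpha$) is clear. For ($\beta$), an adjacent pair lies in one block, but in the closed interval from the last element of one block to the first element of the next one, the only elements of blocks are these two end points, and they are in different blocks. $\square$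

## 5. Set labels see $d''$, number labels see growth rates

We now have two ways to store information in an order built from $d'$: a set $Z$, which may be as complicated as $\Sigma_2(d')$, and a block size, which must be approximated from below using $d'$. Let us try each alone.

**Sets alone.** Let $\mathcal S$ be a nonempty countable family of subsets of $\omega$. For $F\in\mathcal S$ let $K(F)$ be one point of color $4$ followed by $D_{\{y+1:\,y\in F\}}$, and consider the order $T(\mathrm{Sh}\{K(F):F\in\mathcal S\})$. A natural plan is to choose $\mathcal S$ by diagonalization. But no choice of $\mathcal S$ can work, for the following reason: $d$ computes a copy if and only if $\mathcal S=\{F^j:j\in\omega\}$ for a list of sets $F^j$ uniformly c.e. in $d''$.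

Given such a list, let $q\mapsto j(q)$ be computable on $\mathbb Q$ with each value attained densely. By Lemma 3 with $X=d'$ the sum of the $K(F^{j(q)})$ has a $d'$-presentation, and Lemma 2 gives a $d$-computable copy. Conversely, let $M$ be a $d$-computable copy. The last elements $a$ of $4$-chains can be listed with $d''$, because $\mathrm{Adj}\le_Td'$. Such an $a$ is the last element of a block of size $4$. For each such $a$ let $F_a$ be the set of $y$ such that for some $c>a$ there is a $(y+1)$-pattern inside $(a,c)$ but no $4$-chain inside $(a,c)$. This is $\Sigma_2(d')$. If there is no $4$-chain in $(a,c)$, then $c$ lies in the same summand $T(K(F))$ as $a$, since between any two summands lies a third one, with its own $4$-block. So Lemma 4 applies to the part of this summand to the right of $a$, which is $\eta+T(D_Z)$ with $Z=\{y+1:y\in F\}$, and it gives $F_a=F$ (for $y\in F$ take $c$ in the summand to the right of a copy of $w_{y+1}$). So the sets $F_a$ list $\mathcal S$.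

Here the plan stops: whether $d$ computes a copy depends only on $d''$. There is a nonlow $d$ with $d''\equiv_T0''$. (By the relativized existence of noncomputable low degrees there is $\mathbf x>\mathbf 0'$ with $\mathbf x'=\mathbf 0''$, and by Friedberg's jump inversion $\mathbf x=\mathbf d'$ for some $\mathbf d$.) If this $d$ computes a copy, so does the degree $\mathbf 0$.

**Numbers alone.** Now let the label be a number $p\in\omega+1$, visible as a block of size $4+p$. An opponent with oracle $0'$ who has found such a block sees its size grow. So think of this game: the opponent has a nondecreasing $0'$-computable sequence $(b_s)$ with limit $b\in\omega+1$, and we must produce, using $d'$, a nondecreasing sequence $(p_s)$ with $\lim p_s\ne b$. The obvious rule is to raise $p_s$ by one whenever $b_s=p_s$. If $p_s$ reaches a finite limit $p^*$, then $b_s\ne p^*$ for all large $s$, and we have won. But if $b_s=s$ and $p_0=0$, then $p_s=s$ for all $s$, and both limits are $\infty$.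

We could look ahead: raise $p_s$ at $s$ only if $b_{\max(s,h(p_s))}=p_s$, for some function $h$. Against $b_s=s$ this wins as soon as $h(p)>p$ for some value $p$ that is reached. But no $0'$-computable $h$ is good against all opponents. Given such an $h$, which we may take strictly increasing, the opponent plays $b_u=s$ for $h(s)\le u<h(s+1)$ and $b_u=0$ for $u<h(0)$. Then, with $p_0=0$, at every $s$ we have $p_s=s$ and $b_{\max(s,h(s))}=b_{h(s)}=s$, so again both limits are $\infty$.

Suppose instead that we look ahead with a function $g\le_Td'$, and that $p_s\to\infty$. For each $p^*\ge p_0$ let $s$ be the last stage with $p_s=p^*$ and let $u=\max(s,g(p^*))$; then $b_u=p^*$. So $b=\infty$, and $t(x)=\min\{t:b_t>x\}$ is a total $0'$-computable function. Since $b_u=p^*$, we have $u<t(p^*)$, so $g(p^*)<t(p^*)$ for all $p^*\ge p_0$. Thus we win if $g$ is not eventually bounded by any $0'$-computable function. The following lemma says when such a $g$ is available.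

**Lemma 5.** If $\mathbf 0'<\mathbf x\le\mathbf 0''$, then $\mathbf x$ computes a function $g$ such that for each $0'$-computable $h$ there are infinitely many $n$ with $g(n)>h(n)$.

*Proof.* Let $X\in\mathbf x$. By the limit lemma relative to $0'$ there is a $0'$-computable approximation $X_s\to X$. Let $g(n)$ be the least $s\ge n$ with $X_s{\restriction}n=X{\restriction}n$. Then $g\le_TX\oplus0'\equiv_TX$. Suppose $h\le_T0'$ and $h(n)\ge g(n)$ for all $n\ge n_0$. We compute $X$ from $0'$. Given $n$, find $N\ge\max(n,n_0)$ such that $X_s{\restriction}n$ is the same for all $s\in[N,h(N)]$; such an $N$ exists because $X_s{\restriction}n$ is eventually constant. We have $g(N)\in[N,h(N)]$ and $X_{g(N)}{\restriction}N=X{\restriction}N$, so the common value is $X{\restriction}n$. Hence $X\le_T0'$, a contradiction. $\square$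

The number strategy stops exactly where no such $g$ exists. This does happen: relativizing the classical existence of noncomputable hyperimmune-free degrees to $0'$, there is $\mathbf x>\mathbf 0'$ such that every $\mathbf x$-computable function is bounded by a $0'$-computable one, and $\mathbf x=\mathbf d'$ for some $\mathbf d$. By Lemma 5 then $\mathbf d'\not\le\mathbf 0''$, and so $\mathbf d''>\mathbf 0''$. But that is where sets have something to offer.

So a nonlow $d$ is of one of two kinds. Either $d''>_T0''$, and then we can hope to win with sets; or $d''\equiv_T0''$, and then $0'<_Td'\le_T0''$ and we can hope to win with numbers. What is needed is one isomorphism type that can be built by either strategy. We give each component both a number $p$ and a finite set $F$. The rule for membership in the family is: a finite $p$ must differ from the opponent's number, whatever $F$ is; and if $p=\infty$, then $F$ must differ from the opponent's set. In the first case a number in trouble is sent to $\infty$ and the set takes over. In the second case a number is sent to $\infty$ by the opponent only if the opponent has found no component at all, and then nothing is forbidden.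

## 6. Components labeled by a number, an index and a finite set

Let $\mathrm{Fin}^+$ be the set of nonempty finite subsets of $\omega$. For $e\in\omega$, $F\in\mathrm{Fin}^+$ and $p\in\omega+1$ let
$$Z(e,F)=\{2e+1\}\cup\{2y+2:y\in F\},$$
and let $K(p,e,F)$ be one point of color $4+p$ followed by $D_{Z(e,F)}$. So
$$T(K(p,e,F))\cong\eta+B_{4+p}+\eta+T(D_{Z(e,F)}).\tag{4}$$
The odd word $w_{2e+1}$ tells which opponent this component is for. For example, $K(\infty,0,\{1\})$ has first block $\omega^*$, and the long words in it are $w_1$, which says $e=0$, and $w_4$, which says $1\in F$. For a nonempty set $\mathcal G$ of triples $(p,e,F)$ put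
$$\mathcal L_{\mathcal G}=T\bigl(\mathrm{Sh}\{K(p,e,F):(p,e,F)\in\mathcal G\}\bigr).$$
The summands $T(K(p,e,F))$ of $\mathcal L_{\mathcal G}$ are its *components*, and the block of size $4+p$ in a component is its *big block*. It has at least $4$ elements and has a last element. All other blocks have size $2$ or $3$.

**Lemma 6.** Let $\mathcal G\subseteq(\omega+1)\times\omega\times\mathrm{Fin}^+$ be nonempty, $\mathcal G=\{(p^j,e^j,F^j):j\in\omega\}$, where $e^j$ is $d'$-computable in $j$; $p^j=\sup_tp^j_t$ with $p^j_t\in\omega$ uniformly $d'$-computable and nondecreasing in $t$; and $F^j$ is c.e. in $d''$ uniformly in $j$. Then $d$ computes a copy of $\mathcal L_{\mathcal G}$.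

*Proof.* Let $q\mapsto j(q)$ be computable on $\mathbb Q$ with each $j$ attained on a dense set. Then $\sum_qK(p^{j(q)},e^{j(q)},F^{j(q)})$ is the required shuffle. The sets $Z(e^j,F^j)$ are uniformly $\Sigma_2(d')$, so by Lemma 3 with $X=d'$ the parts $D_{Z(e^{j(q)},F^{j(q)})}$ have uniformly $d'$-computable copies with $d'$-computable colors. Give the first point of the $q$-th summand the approximations $4+p^{j(q)}_t$ to its color. This is a $d'$-presentation, and Lemma 2 applies. $\square$

So it remains to choose $\mathcal G$ so that no low degree computes a copy of $\mathcal L_{\mathcal G}$, and every nonlow $d$ has a list as in Lemma 6.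

## 7. The opponent's guesses $b_e$, $V_e$ and the family $\mathcal G$

**Step 1: the opponents.** We fix what the $e$-th opponent can be. Let $\varphi_e=\varphi_e^{0'}$ be the $e$-th partial $0'$-computable function. Read its value at $(x,y)$ as a pair of truth values for "$x<y$" and "$\mathrm{Adj}(x,y)$" in a would-be structure $M_e$ on $\omega$. If $M_e$ really is a copy of our order, we want to find in it a component with index $e$ and read its $p$ and $F$.

**Step 2: candidates.** A component is located by the last four elements of its big block and a copy of $w_{2e+1}$. A *candidate* for $e$ is a tuple $\theta=(a_3,a_2,a_1,a_0,c,\bar u)$, with $\bar u$ of the shape of a $(2e+1)$-pattern. Let $\theta_0,\theta_1,\dots$ be a computable list of all candidates for $e$.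

* $\theta$ is *verified at $s$* if the relevant computations of $\varphi_e$ converge in at most $s$ steps and say that $a_3<a_2<a_1<a_0$ is a $4$-chain, that $\bar u$ is increasing and satisfies ($\alpha$), and that all entries of $\bar u$ are in $(a_0,c)$.
* $\theta$ is *refuted at $s$* if numbers $<s$ and computations of at most $s$ steps show one of the following: (i) $\mathrm{Adj}(a_0,z)$ for some $z$; (ii) there is a $4$-chain inside the open interval $(a_0,c)$; (iii) ($\beta$) fails for $\bar u$.
* $\beta_s(\theta)$ is the largest $n$ such that for some distinct $y_1,\dots,y_n<s$ computations of at most $s$ steps say $\mathrm{Adj}(y_1,a_3),\mathrm{Adj}(y_2,y_1),\dots,\mathrm{Adj}(y_n,y_{n-1})$.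

The idea is that $\beta_s(\theta)$ counts the elements of the big block below $a_3$ seen so far, so in the limit it reads $p$.

**Step 3: one guess per stage.** We choose a candidate to believe in, so that the resulting numbers always converge in $\omega+1$. Say that $r$ is *eligible at $s$* if $r\le s$, $\theta_r$ is verified and not refuted at $s$, and $\beta_s(\theta_r)\ge r$. Let $r_{e,s}$ be the least $r$ eligible at $s$, and $b_{e,s}=\beta_s(\theta_{r_{e,s}})$. If no $r$ is eligible at $s$, let $r_{e,s}=b_{e,s}=s$. All this is $0'$-computable, uniformly in $e$.

Being verified, being refuted, and having $\beta_s(\theta_r)\ge r$ all persist once they hold. So each $r$ is eligible exactly on an interval of stages, possibly empty or infinite. Hence one of two things happens.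

(a) Some $r$ is eligible at all large $s$. Let $r_e$ be the least such $r$. Each smaller $r$ is eligible only on a bounded interval, so $r_{e,s}=r_e$ for all large $s$. Then $b_{e,s}=\beta_s(\theta_{r_e})$ for large $s$; it is eventually nondecreasing and converges in $\omega+1$.

(b) Otherwise put $r_e=\infty$. Every $r$ is eligible on a bounded interval only, so $r_{e,s}\to\infty$. Since $b_{e,s}\ge r_{e,s}$, also $b_{e,s}\to\infty$.

So $b_e:=\lim_sb_{e,s}\in\omega+1$ exists in all cases. This is why eligibility demands $\beta_s(\theta_r)\ge r$: without it, in case (b), the numbers $b_{e,s}$ would not be forced to converge.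

**Step 4: the set $V_e$.** It is what the opponent reads as $F$. In case (b) let $V_e=\emptyset$. In case (a), with $a_0,c$ taken from $\theta_{r_e}$, let $V_e$ be the set of $y$ for which there is a tuple $\bar u'$ of the shape of a $(2y+2)$-pattern such that convergent computations of $\varphi_e$ verify that $\bar u'$ is increasing, inside $(a_0,c)$ and satisfies ($\alpha$), and no convergent computations show a failure of ($\beta$).

The statement "$\exists s_0\,\forall s\ge s_0$ ($r$ is eligible at $s$ and $r_{e,s}=r$)" expresses $r=r_e$ and is $\Sigma_2(0')$. The condition on $\bar u'$ is a conjunction of a $\Sigma_1(0')$ and a $\Pi_1(0')$ condition. So $V_e$ is $\Sigma_2(0')$, that is, c.e. in $0''$, uniformly in $e$.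

**Step 5: the family.** We leave out exactly what the opponents read. Let
$$\mathcal G=\{(p,e,F):p\in\omega,\ p\ne b_e\}\cup\{(\infty,e,F):F\ne V_e\}\qquad(e\in\omega,\ F\in\mathrm{Fin}^+),$$
and $\mathcal L=\mathcal L_{\mathcal G}$. Whatever $b_e$ and $V_e$ are,
$$(b_e,e,V_e)\notin\mathcal G.\tag{5}$$
If $b_e$ is finite, the first set does not contain this triple; if $b_e=\infty$, the second does not.

## 8. No low degree computes a copy of $\mathcal L$

Let $d$ be low and suppose that $M\cong\mathcal L$ is a $d$-computable copy on $\omega$. By Section 2 the relation $\mathrm{Adj}$ on $M$ is computable in $d'\equiv_T0'$. So there is $e$ such that $\varphi_e$ is total and gives $<$ and $\mathrm{Adj}$ of $M$. Fix this $e$. Now "computations say" means the same as "it is true in $M$". Call a candidate for $e$ *correct* if it is eventually verified and never refuted.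

**Lemma 7.** Let $\theta=(a_3,a_2,a_1,a_0,c,\bar u)$ be correct. Then $a_0$ is the last element of the big block of a component of $M$ whose label $(p,e,F)\in\mathcal G$ has this same $e$; $p=\lim_s\beta_s(\theta)$; and $F$ is the set of $y$ such that there is a $(2y+2)$-pattern inside $(a_0,c)$.

*Proof.* The element $a_0$ ends a $4$-chain and, by (i), has no successor. So it is the last element of a block with at least $4$ elements, that is, of the big block of some component. Let $(p,e',F)$ be its label. The chain $a_3,\dots,a_0$ consists of the last four elements of this block of size $4+p$, and $\lim_s\beta_s(\theta)$ is the number of its elements below $a_3$, which is $p$.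

We have $a_0<c$. If $c$ were in another component, then, since the components are densely ordered, there would be a component strictly between that of $a_0$ and that of $c$. Its big block would give a $4$-chain inside $(a_0,c)$, contradicting (ii). So $c$ is in the component of $a_0$. Let $Z=Z(e',F)$ and let $N$ be the part of this component to the right of its big block; by (4), $N\cong\eta+T(D_Z)$, and $(a_0,c)=\{x\in N:x<c\}$. So Lemma 4 applies with $J=(a_0,c)$.

Since $\theta$ is verified and (iii) never occurs, $\bar u$ is a $(2e+1)$-pattern in $(a_0,c)$. By Lemma 4(a), $2e+1\in Z(e',F)$, and since this number is odd, $e'=e$. If there is a $(2y+2)$-pattern in $(a_0,c)$, then $2y+2\in Z$ by Lemma 4(a), so $y\in F$. Conversely, let $y\in F$, so $2y+2\in Z$. The entries of $\bar u$ lie in blocks of $T(D_Z)$, and they are in $(a_0,c)$. So Lemma 4(b) gives a $(2y+2)$-pattern in $(a_0,c)$. $\square$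

**Lemma 8.** $r_e<\infty$.

*Proof.* We exhibit a candidate that is eligible from some stage on. Choose $F\in\mathrm{Fin}^+$ with $F\ne V_e$. Then $(\infty,e,F)\in\mathcal G$. In a component of $M$ with this label let $a_0$ be the last element of the big block $\omega^*$, let $a_1,a_2,a_3$ be its successive predecessors, let $\bar u$ consist of the blocks of an occurrence of $w_{2e+1}$ in the component, and let $c$ be a point to the right of $\bar u$ in the same component. As in the proof of Lemma 4(b), $\bar u$ is a $(2e+1)$-pattern. This candidate, say $\theta_r$, is verified at some stage. It is never refuted: $a_0$ has no successor, the blocks inside $(a_0,c)$ have size at most $3$, and ($\beta$) holds. Finally $\beta_s(\theta_r)\to\infty$, as the block is infinite. So $r$ is eligible at all large $s$. $\square$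

By Lemma 8 we are in case (a), and $\theta_{r_e}$ is eligible at all large $s$, hence correct. By Lemma 7 there is a component with label $(p,e,F)\in\mathcal G$ where $p=\lim_s\beta_s(\theta_{r_e})=b_e$. Since $\varphi_e$ is total and true of $M$, the set $V_e$ is the set of $y$ with a $(2y+2)$-pattern inside $(a_0,c)$, so $F=V_e$. Thus $(b_e,e,V_e)\in\mathcal G$, which contradicts (5). Hence no low degree computes a copy of $\mathcal L$.

## 9. Listing $\mathcal G$ when $d''>_T0''$

From now on $d'>_T0'$. By Lemma 6 it suffices to list $\mathcal G$ as described there. In this section $d''>_T0''$, and the sets do the work.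

**Step 1: a set that the opponents cannot enumerate.** Choose $U\le_Td''$ with $U\not\le_T0''$ and let $Y=U\oplus\overline U$. Then $Y$ is infinite and $Y\le_Td''$. If $Y$ were c.e. in $0''$, then so would be $U$ and $\overline U$, and $U\le_T0''$. So $Y$ is not c.e. in $0''$.

**Step 2: running away from $V_e$.** We turn any $F$ into a finite set different from $V_e$, without knowing whether $F=V_e$. Let $(V_{e,s})_s$ be a uniformly $0''$-computable increasing enumeration of $V_e$ by finite sets. For $e,k\in\omega$ and $F\in\mathrm{Fin}^+$ let $\mathcal W(e,F,k)=\bigcup_sF_s$, where $F_s=F$ for $s\le k$, and for $s\ge k$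
$$F_{s+1}=\begin{cases}F_s\cup\{\min(Y\setminus F_s)\}&\text{if }V_{e,s}=F_s,\\F_s&\text{otherwise.}\end{cases}$$
This is c.e. in $d''$, uniformly. Two facts hold.

*$\mathcal W(e,F,k)$ is finite, nonempty and different from $V_e$.* Suppose $F_s$ changes infinitely often. Then all of $Y$ is added eventually, so $\bigcup_sF_s=F\cup Y$. Also $V_{e,s}=F_s$ for infinitely many $s$, so $V_e=\bigcup_sF_s=F\cup Y$. Then $Y$ differs from the set $V_e$, which is c.e. in $0''$, by finitely many elements, so $Y$ is c.e. in $0''$, a contradiction. So $F_s$ is eventually a constant finite set $G\supseteq F$. If $V_e=G$, then $V_{e,s}=G=F_s$ for all large $s$, and another change would occur.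

*If $F\ne V_e$, then $\mathcal W(e,F,k)=F$ for some $k$.* The equation $V_{e,s}=F$ holds for only finitely many $s$, since otherwise $V_e=F$. Take $k$ larger than all of them.

**Step 3: the list.** For all $e,p,k\in\omega$ and $F\in\mathrm{Fin}^+$ put in the following items, each with index $e$.

* (A1) $p_t=p$ as long as $b_{e,s}\ne p$ for all $s\in[k,t]$, and $p_t=\max(p,t)$ otherwise. The set is $F$ if $b_{e,s}\ne p$ for all $s\ge k$, and $\mathcal W(e,F,k)$ otherwise.
* (A2) $p_t=t$, with set $\mathcal W(e,F,k)$.

The sequences are nondecreasing and uniformly $d'$-computable, since $b_{e,s}$ is $0'$-computable. Whether $b_{e,s}\ne p$ for all $s\ge k$ is a $\Pi_1(0')$ question, so $0''$ decides it, and the sets are c.e. in $d''$ uniformly. So the list is of the form required in Lemma 6.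

**Step 4: everything listed is in $\mathcal G$.** In (A1), if $b_{e,s}\ne p$ for all $s\ge k$, the item is $(p,e,F)$, and $b_e=\lim_sb_{e,s}\ne p$; so it is in $\mathcal G$. In all other cases the item is $(\infty,e,G)$ with $G=\mathcal W(e,F,k)\in\mathrm{Fin}^+$ and $G\ne V_e$; so it is in $\mathcal G$.

**Step 5: all of $\mathcal G$ is listed.** Let $p\in\omega$, $p\ne b_e$. Then there is $k$ with $b_{e,s}\ne p$ for all $s\ge k$, and (A1) gives $(p,e,F)$. If $F\ne V_e$, then (A2) with the $k$ of Step 2 gives $(\infty,e,F)$.

## 10. Listing $\mathcal G$ when $d'>_T0'$ and $d''\equiv_T0''$

Now $0'<_Td'\le_T0''$, and the numbers do the work. Let $g\le_Td'$ be as in Lemma 5 (with $\mathbf x=\mathbf d'$).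

**Step 1: recognizing $F\ne V_e$ in the limit.** We shall use only constant sets $F$, so we need a way to allow $(\infty,e,F)$ when $F\ne V_e$. The statement $F\not\subseteq V_e$ is a disjunction over $y\in F$ of the $\Pi_2(0')$ statements $y\notin V_e$, and "$\exists y\notin F\ (y\in V_e)$" is $\Sigma_2(0')$. So $F\ne V_e$ is $\Sigma_3(0')$, and by fact 3 of Section 2 there is a $0'$-computable $C$ with
$$F\ne V_e\iff\exists z\,\exists^\infty s\;C(e,F,z,s).\tag{6}$$

**Step 2: the list.** For all $e,p,k,z\in\omega$ and $F\in\mathrm{Fin}^+$ put in the following items, with index $e$ and set $F$.

* (B1) $p_0=p$; $p_{s+1}=p_s+1$ if $b_{e,\max(s,k,g(p_s))}=p_s$; otherwise $p_{s+1}=p_s$.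
* (B2) $p_0=0$; $p_{s+1}=p_s+1$ if $C(e,F,z,s)$ or $b_{e,\max(s,g(p_s))}=p_s$; otherwise $p_{s+1}=p_s$.

This is the game of Section 5, looking ahead with $g$. The sequences are nondecreasing and uniformly $d'$-computable, and the sets are finite and explicitly given. So the list is of the form required in Lemma 6.

**Step 3: finite outcomes are in $\mathcal G$.** Let $\lim_sp_s=p^*<\infty$. For all large $s$ there is no increase, so $b_{e,\max(s,k,g(p^*))}\ne p^*$ (with $k=0$ in (B2)). Hence $b_{e,u}\ne p^*$ for all large $u$, so $b_e\ne p^*$, and $(p^*,e,F)\in\mathcal G$.

**Step 4: infinite outcomes are in $\mathcal G$.** Let $\lim_sp_s=\infty$. We must show $F\ne V_e$. In (B2), if $C(e,F,z,s)$ holds for infinitely many $s$, this is (6).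

In the remaining cases define $P$ as follows. In (B1) let $P=p$. In (B2) let $k=0$ and $P=p_{s^*}$, where $C(e,F,z,s)$ fails for all $s\ge s^*$. The sequence increases in steps of one, so each $p^*\ge P$ is attained; let $s(p^*)$ be the last $s$ with $p_s=p^*$. In (B2) we have $s(p^*)\ge s^*$. So the increase at $s(p^*)$ is not due to $C$, and with $u(p^*)=\max(s(p^*),k,g(p^*))$ we get
$$b_{e,u(p^*)}=p^*\qquad\text{for all }p^*\ge P.\tag{7}$$

We show $r_e=\infty$. Suppose $r_e<\infty$. By case (a) of Section 7, $b_{e,u}$ is nondecreasing for $u\ge s_1$, say. Since $u(p^*)\ge s(p^*)\to\infty$ as $p^*\to\infty$, (7) shows that the numbers $b_{e,u}$ with $u\ge s_1$ are unbounded, so $b_e=\infty$. Hence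
$$t(x)=\min\{t\ge s_1:b_{e,t}>x\}$$
is a total $0'$-computable function, and $b_{e,u}>x$ for all $u\ge t(x)$. By (7), $u(p^*)<t(p^*)$. So $g(p^*)\le u(p^*)<t(p^*)$ for all $p^*\ge P$, which contradicts the choice of $g$.

So $r_e=\infty$. Then $V_e=\emptyset\ne F$, and $(\infty,e,F)\in\mathcal G$.

**Step 5: all of $\mathcal G$ is listed.** Let $p\in\omega$, $p\ne b_e$. Choose $k$ with $b_{e,u}\ne p$ for all $u\ge k$. Then in (B1) there is never an increase, and we get $(p,e,F)$. If $F\ne V_e$, choose $z$ as in (6) with $\exists^\infty s\,C(e,F,z,s)$; then in (B2) $p_s\to\infty$, and we get $(\infty,e,F)$.

**Step 6: Theorem 1.** Every $d$ with $d'>_T0'$ falls under Section 9 or Section 10. In both, Lemma 6 gives a $d$-computable copy of $\mathcal L$, and by Lemma 1, $\mathbf d\in\mathrm{Spec}(\mathcal L)$. By Section 8 no low degree is in $\mathrm{Spec}(\mathcal L)$. So $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$, and Theorem 1 is proved. $\blacksquare$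

## 11. Copies whose jump avoids a cone, and Theorem 2

One direction of Theorem 2 is now immediate. If $\mathbf c=\mathbf 0'$, it is Theorem 1. If $\mathbf c<\mathbf 0'$, then $\mathbf d'\ge\mathbf 0'>\mathbf c$ for every $\mathbf d$, so the set consists of all degrees and equals $\mathrm{Spec}(\mathbb Q)$. For the other direction we use a fact that goes back to J. Knight's work on jumps of orderings. Here is a full proof.

**Proposition 9.** Let $\mathcal L$ be an infinite countable linear order and $C\not\le_T0'$. Then there is a copy $B$ of $\mathcal L$ on $\omega$ with $C\not\le_TB'$.

Before the proof, let us see that this suffices. Let $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf c\}$. This set contains $\mathbf c$ itself, so it is nonempty; thus $\mathcal L$ has a copy on $\omega$ and is infinite. Every $\mathbf d\in\mathrm{Spec}(\mathcal L)$ satisfies $\mathbf c\le\mathbf d'$. If $\mathbf c\not\le\mathbf 0'$, Proposition 9 with $C\in\mathbf c$ gives a copy $B$ with $\mathbf c\not\le\deg(B)'$, a contradiction. So $\mathbf c\le\mathbf 0'$.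

*Proof of Proposition 9.*

**Step 1: forcing statements about $B'$.** We build the copy by finite pieces and want each piece to settle facts about the jump. Conditions are finite injections $q:\{0,\dots,|q|-1\}\to\mathcal L$, ordered by extension, and $B_q$ is the order induced on $\{0,\dots,|q|-1\}$. Write

* $q\Vdash n\in B'$ if $\varphi_n^{B_q}(n)\downarrow$ with queries only about numbers $<|q|$;
* $q\Vdash n\notin B'$ if no $q'\supseteq q$ has $q'\Vdash n\in B'$;
* $q\Vdash\sigma\subset B'$, for $\sigma\in2^{<\omega}$, if $q$ forces all the statements $n\in B'$ or $n\notin B'$ that $\sigma$ makes for $n<|\sigma|$.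

Forced statements stay forced under extension. For each $n$ the conditions deciding "$n\in B'$" are dense: if $q$ does not force $n\notin B'$, then some extension forces $n\in B'$. Now let $q_0\subseteq q_1\subseteq\cdots$ have as union a bijection $f:\omega\to\mathcal L$ and meet all these dense sets, and let $B_f$ be the induced copy. Forced statements are true of $B_f$. This is clear for $n\in B'$. If $q_i\Vdash n\notin B'$ and yet $\varphi_n^{B_f}(n)\downarrow$, then the computation uses only finitely much of $B_f$, and some $q_j\supseteq q_i$ forces $n\in B'$, a contradiction. Consequently every $\sigma\subset B_f'$ is forced by some $q_i$, and hence by all later ones.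

**Step 2: how complicated is forcing?** We claim the following.

**Lemma 10.** For every condition $p$ and every Turing functional $\Phi$, the set
$$\{(n,v):\exists q\supseteq p\ \exists\sigma\ (q\Vdash\sigma\subset B'\text{ and }\Phi^\sigma(n)\downarrow=v)\}$$
is c.e. in $0'$.

*Proof of Lemma 10.* Here $\mathcal L$ may be very complicated, so we must find the little that matters. Let $\tau(q)$ consist of $B_q$ and the sequence of cardinalities, in $\omega+1$, of the intervals into which $\mathrm{ran}(q)$ divides $\mathcal L$. A finite order on an initial segment of $\omega$ that extends $B_q$ is of the form $B_{q'}$ with $q'\supseteq q$ if and only if it places in each interval at most as many new points as its cardinality allows. So whether $q\Vdash n\notin B'$ depends only on $\tau(q)$ and $n$, and it is a $\Pi_1$ question about them. Hence "$q\Vdash\sigma\subset B'$" depends only on $\tau(q)$ and $\sigma$ and is $0'$-decidable from them. So it is enough to show that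
$$\{\tau(q):q\supseteq p\}\ \text{ is computable.}\tag{8}$$

*Reduction to intervals.* Let $J_0,\dots,J_k$ be the open intervals of $\mathcal L$ determined by $\mathrm{ran}(p)$. For a countable order $J$ let $\mathrm{Conf}(J)$ be the set of all sequences $(N_0,\dots,N_r)$, $r\ge0$, of cardinalities of the intervals of $J$ determined by some $y_1<\dots<y_r$ in $J$. The new points of a condition $q\supseteq p$ may be numbered arbitrarily. So an order extending $B_p$ together with a sequence of cardinalities is some $\tau(q)$ with $q\supseteq p$ if and only if the part of the sequence that belongs to $J_i$ is in $\mathrm{Conf}(J_i)$, for each $i\le k$. Thus (8) follows if $\mathrm{Conf}(J)$ is computable for every countable order $J$. For finite $J$, $\mathrm{Conf}(J)$ consists of the sequences of natural numbers with $r+\sum_iN_i=|J|$.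

*Infinite $J$.* A sequence in $\mathrm{Conf}(J)$ must contain $\infty$. Write it as
$$u_0\,\infty\,u_1\,\infty\cdots\infty\,u_m\qquad(m\ge1)$$
with finite, possibly empty, sequences $u_i$ of natural numbers, and put
$$\ell_0=\sum_{N\in u_0}(N+1),\qquad\ell_m=\sum_{N\in u_m}(N+1),\qquad\ell_i=1+\sum_{N\in u_i}(N+1)\quad(0<i<m).$$
These numbers count the elements of the finite stretches between the infinite intervals, that is, the points $y_j$ together with the elements of the finite intervals. In the stretch of $u_0$ each finite interval is followed by a point; in that of $u_m$ each is preceded by one; and for $0<i<m$ the stretch begins with a point and each finite interval is followed by one.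

Let $R(J)$ be the set of all $(\lambda;w;\rho)\in\omega\times(\omega\setminus\{0\})^{<\omega}\times\omega$ such that $J$ has an initial segment of size $\lambda$, a final segment of size $\rho$, and between them finite convex sets whose sizes are given by $w$, in this order, with infinite intervals between consecutive ones of all these sets. (If $\lambda=0$ or $\rho=0$, the outermost interval starts or ends at the corresponding end of $J$.) Then the sequence above is in $\mathrm{Conf}(J)$ if and only if $(\ell_0;\ell_1,\dots,\ell_{m-1};\ell_m)\in R(J)$: the stretches are such segments and convex sets, and conversely, in sets of these sizes the points $y_j$ can be chosen in the places described.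

For example, if $J=\omega$, then $R(J)$ consists of the triples $(\lambda;\emptyset;0)$, and $\mathrm{Conf}(\omega)$ consists of the sequences of natural numbers followed by one $\infty$. The sequence $(2,0,\infty)$ is realized by the points $2$ and $3$, and $\ell_0=3+1=4$ counts $0,1,2,3$.

*$R(J)$ is computable.* Order triples by letting $(\lambda;w;\rho)\le(\lambda^*;w^*;\rho^*)$ if $\lambda\le\lambda^*$, $\rho\le\rho^*$, and $w$ is termwise below some subsequence of $w^*$. If $(\lambda^*;w^*;\rho^*)\in R(J)$, then by shrinking or omitting convex sets we realize every smaller triple, since this only enlarges or merges the infinite intervals. So $R(J)$ is downward closed. Recall that a partial order is a well-quasi-order if every infinite sequence $x_0,x_1,\dots$ has $i<j$ with $x_i\le x_j$; in that case every upward closed set is the upward closure of a finite set. Higman's lemma says that finite sequences over a well-quasi-order, ordered by being termwise below a subsequence, form a well-quasi-order; and finite products of well-quasi-orders are well-quasi-orders. So our order on triples is a well-quasi-order, and it is decidable. Hence the complement of $R(J)$ is the upward closure of a finite set, and $R(J)$ is computable.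 (For $J=\omega$ the finite set is $\{(0;\emptyset;1),\,(0;(1);0)\}$.) So $\mathrm{Conf}(J)$ is computable, (8) holds, and Lemma 10 follows: enumerate, with $0'$, the members of (8) and the $\sigma$ that they force. $\square$

**Step 3: building the copy.** We defeat each reduction of $C$ to $B'$. Build $q_0\subseteq q_1\subseteq\cdots$ whose union is a bijection $f:\omega\to\mathcal L$ and which meets all the dense sets of Step 1. The first demand can be met, since $\mathcal L$ is infinite and any element of $\mathcal L$ can be added to the range of a condition. Moreover treat each functional $\Phi_i$ as follows. Let $p$ be the current condition.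

If there are $q\supseteq p$, $\sigma$ and $n$ with $q\Vdash\sigma\subset B'$ and $\Phi_i^\sigma(n)\downarrow\ne C(n)$, pass to such a $q$. Then $\sigma\subset B_f'$ and $\Phi_i^{B_f'}\ne C$.

Otherwise keep $p$. Suppose that for every $n$ there were $q\supseteq p$ and $\sigma$ with $q\Vdash\sigma\subset B'$ and $\Phi_i^\sigma(n)\downarrow$. By Lemma 10, $0'$ could find such values for every $n$, and they are all correct, so $C\le_T0'$, a contradiction. So for some $n$ there are no such $q$ and $\sigma$. If $\Phi_i^{B_f'}(n)$ converged, it would do so with some $\sigma\subset B_f'$, and this $\sigma$ is forced by some $q_j\supseteq p$. So $\Phi_i^{B_f'}(n)\uparrow$, and again $\Phi_i^{B_f'}\ne C$.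

Hence $C\not\le_TB_f'$, and $B_f\cong\mathcal L$. This proves Proposition 9, and with it Theorem 2. $\blacksquare$
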